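# Relative ends, and splittings over subgroups virtually contained in $H$

## 1. A first guess: two relative ends force a splitting

Throughout, "f.g." means finitely generated. Let $G$ be a f.g. group with finite generating set $S$, and let $H$ be a subgroup. Suppose the graph of cosets of $H$ falls into two infinite pieces when finitely many edges are removed. The answer one would first guess is that $G$ must split, and that it splits over something which is, up to finite index, inside $H$:

> **First guess.** If $e(G,H)>1$, then $G$ splits over a subgroup $K$ with $|K:K\cap H|<\infty$.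

Let us fix the words. The vertices of the quotient graph $H\backslash\Gamma(G;S)$ are the right cosets $Hg$, and an edge joins $Hg$ and $Hgs$ for each $g\in G$, $s\in S$. The number $e(G,H)$ of *relative ends* is the number of ends of this graph, that is, the supremum over finite edge sets $F$ of the number of infinite components left when $F$ is deleted. It does not depend on $S$. For a set $M$ of vertices, its coboundary is the set of edges with exactly one endpoint in $M$. We use the following criterion for a connected, locally finite graph.

$$\text{There is more than one end iff some infinite } M \text{ with infinite complement has finite coboundary.}\tag{1}$$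

If there is such an $M$, delete its coboundary. Every component that remains contains an endpoint of a deleted edge, so there are finitely many components, and each of the two infinite sets contains an infinite one. Conversely, if deleting a finite set of edges leaves two infinite components, take one of them as $M$.

We say that $G$ *splits over* $K$ if either $G=P*_KQ$ with $P\ne K\ne Q$, or $G=P*_K$ is an HNN extension with associated subgroup $K$. We use Bass–Serre theory (Serre, *Trees*) in this form. If $G$ acts without inversions on a tree with one orbit of unoriented edges, and $e$ is an edge with endpoints $u,v$, then $G=G_u*_{G_e}G_v$ if $u,v$ lie in different orbits, and $G$ is an HNN extension of $G_u$ with associated subgroup $G_e$ if they lie in the same orbit. Conversely, a splitting over $K$ gives such an action, with an edge whose stabilizer is $K$ and with no vertex fixed by $G$.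

Now test the guess.

If $H=1$, then $e(G,1)$ is the number of ends of $G$, and Stallings' theorem says that a f.g. group with more than one end splits over a finite group. The guess holds.

If $H$ is normal, then $H\backslash\Gamma(G;S)$ is the Cayley graph of $G/H$, so $G/H$ splits over a finite group. Let $G$ act through $G/H$ on the Bass–Serre tree of that splitting. The edge stabilizer is a subgroup $K\supseteq H$ with $K/H$ finite, and $G$ splits over $K$. The guess holds again. For instance, $G=\mathbb Z^2$ and $H=\mathbb Z\times 0$ give a graph with two ends, and $\mathbb Z^2$ is an HNN extension of $H$ over $H$.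

Next, let $\omega=e^{2\pi i/3}$, let $G$ be the group of maps $x\mapsto \omega^ix+z$ of the plane with $i\in\mathbb Z/3$ and $z\in\mathbb Z[\omega]$, and let $H$ be the group of translations by integers. Put $a(x)=\omega x$ and $\tau(x)=x+1$. Since $a\tau a^{-1}$ is translation by $\omega$, the elements $a,\tau$ generate $G$. Left multiplication by $H$ changes $z$ by an integer, so the coset of $x\mapsto\omega^ix+m x_0$-type data is easy to record: writing $z=m+n\omega$, the coset is given by the pair $(n,i)\in\mathbb Z\times\mathbb Z/3$. Right multiplication by $a$ keeps $z$. Right multiplication by $\tau^{\pm1}$ replaces $z$ by $z\pm\omega^i$, which changes $n$ by at most $1$. So $M=\{(n,i):n>0\}$ has finite coboundary, and it is infinite with infinite complement. By (1), $e(G,H)>1$. Yet $G$ does not split over anything, by the next lemma.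

**Lemma 1.** Let $a,b$ act without inversions on a tree. Suppose each fixes a vertex and no vertex is fixed by both. Then $ab$ translates a line of the tree by a positive distance. In particular $ab$ has infinite order and fixes no vertex.

*Proof.* The fixed sets of $a$ and $b$ are disjoint subtrees. Let $[p,q]$ be the shortest path from the first to the second. Its edge $f$ at $p$ satisfies $af\neq f$, since otherwise $a$ would fix the other end of $f$, which is closer to $q$. Likewise its edge $f'$ at $q$ satisfies $bf'\ne f'$. So the path $\gamma$ from $q$ to $p$ along $[p,q]$ and then along $a[p,q]$ to $aq=abq$ does not backtrack. Its last edge is $af'$, and the first edge of $ab\gamma$ is $abf'\neq af'$. Hence the concatenation of the paths $(ab)^n\gamma$, $n\in\mathbb Z$, has no backtracking. In a tree such a path is a line, and $ab$ translates it. An element with a fixed vertex has bounded orbits, so $ab$ fixes no vertex. $\square$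

In our example let $b=\tau a$, that is, $b(x)=\omega x+1$. Then $a$, $b$ and $ab:x\mapsto\omega^2x+\omega$ are rotations of order $3$, and $a,b$ generate $G$ because $ba^{-1}=\tau$. If $G$ acts without inversions on a tree, then $a$ and $b$ fix vertices, having finite order: the finite subtree spanned by an orbit has a center, which is fixed. As $ab$ has finite order, Lemma 1 gives a common fixed vertex of $a$ and $b$, hence of $G$. So $G$ does not split, and the first guess is false.

What went wrong? Here $a^{-1}Ha$ consists of the translations by integer multiples of $\omega^{-1}$, so $H'=H\cap a^{-1}Ha=1$ and $e(H,H')=e(\mathbb Z,1)=2$. The group $H$ itself has relative ends. The corrected guess allows for exactly this. It is a reformulation by Sageev, taken from "The geometry of abstract groups and their splittings".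

**Conjecture (Sageev's reformulation).** Let $H\subset G$ be f.g. groups with $e(G,H)>1$. Then either $G$ splits over a subgroup $K$ with $|K:K\cap H|<\infty$, or there is a subgroup $H'$ of $H$ with $e(H,H')>1$.

The conjecture is true. These notes prove it.

## 2. Two-sided invariance: Theorem B implies Theorem A

Fix a finite symmetric generating set $S$ of $G$. Let $\mathcal E=G\times S$, where the edge $(x,s)$ has endpoints $x,xs$. The group $G$ acts **freely** by left multiplication on $G$ and on $\mathcal E$, and $\mathcal E$ has $|S|$ orbits. For $B\subseteq G$ put $B^*=G\setminus B$, and let $\delta B\subset\mathcal E$ be the set of edges with exactly one endpoint in $B$. The Cayley graph is connected, so $\delta B=\emptyset$ only for $B=\emptyset$ and $B=G$. Put $H^x=xHx^{-1}$.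

**Definition (virtual containment).** Write $K\le_vM$ if $|K:K\cap M|<\infty$, and $K\sim M$ ("commensurable") if $K\le_vM\le_vK$.

The relation $\le_v$ is transitive, and $K\le_vM$, $K\le_vN$ imply $K\le_vM\cap N$. In $\mathbb Z$ we have $2\mathbb Z\sim3\mathbb Z$. In the example of Section 1, neither of $H$, $a^{-1}Ha$ is virtually contained in the other.

**Definition ($L$-finite).** If a group $L$ acts on a set, a subset is $L$-finite if it lies in finitely many $L$-orbits.

If $L\le_vM$, every $L$-orbit is a finite union of $(L\cap M)$-orbits, so $L$-finite sets are $M$-finite. Commensurable groups have the same finite sets. For example, in $G=\mathbb Z^2$ with $H=\mathbb Z\times0$, a strip $\{(m,n):0<n\le3\}$ is $H$-finite and a half-plane is not. One more remark will be used several times: if $L\le M$ act freely, and a nonempty $M$-invariant set is $L$-finite, then $|M:L|<\infty$, since a single $M$-orbit contains $|M:L|$ orbits of $L$.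

**Theorem A.** Let $H\subset G$ be f.g. groups with $e(G,H)>1$. Then either $G$ splits over a subgroup $K$ with $|K:K\cap H|<\infty$, or $e(H,H\cap g^{-1}Hg)>1$ for some $g\in G$. In particular the conjecture holds.

**Theorem B** (Kropholler's form, for an arbitrary subgroup)**.** Let $G$ be f.g. and $H\le G$ any subgroup. Suppose $A\subset G$ satisfies $HA=A=AH$, $\delta A$ is $H$-finite, and neither $A$ nor $A^*$ is $H$-finite. Then $G$ splits over a subgroup $K$ with $|K:K\cap H|<\infty$.

**Theorem C.** Let $G$ be f.g., $H\le G$ any subgroup. Then $G$ splits over some $K$ with $|K:K\cap H|<\infty$ if and only if there are $L\le H$ and $A\subset G$ with $LA=A=AL$, $\delta A$ $L$-finite, and neither $A$ nor $A^*$ $L$-finite.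

The second alternative of Theorem A is needed only to obtain the right invariance $AH=A$. In the example of Section 1, $A=\{g:n>0\}$ is left $H$-invariant, but right multiplication by $\tau^j$ shifts $z$ by $j\omega$ when $i=1$. So an $H$-orbit of cosets has infinitely many points on both sides.

**Proof that Theorem B implies Theorem A.** The purpose is to show that when $H$ has no relevant relative ends, each right $H$-orbit of cosets lies essentially on one side.

Assume $e(H,H\cap g^{-1}Hg)\le1$ for all $g$. By (1) there is $M\subset H\backslash G$ with finite coboundary, infinite with infinite complement. A coset $Hx$ lies in $M\triangle Ms$ iff exactly one of $Hx,Hxs^{-1}$ is in $M$, so $M\triangle Ms$ is finite for $s\in S$. From $M\triangle Mgs\subset(M\triangle Ms)\cup(M\triangle Mg)s$ it follows by induction that $M\triangle Mg$ is finite for every $g\in G$.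

Let $S_H$ be a finite symmetric generating set of $H$, and let $H$ act on $H\backslash G$ on the right. The stabilizer of $Hg$ is $H'=H\cap g^{-1}Hg$, so the orbit $O$ of $Hg$, with edges given by $S_H$, is the graph $H'\backslash\Gamma(H;S_H)$. In it $M\cap O$ has finite coboundary, since each $M\triangle Mt$ with $t\in S_H$ is finite. As $e(H,H')\le1$, (1) shows that $M\cap O$ or $O\setminus M$ is finite. Moreover, if $M\cap O\notin\{\emptyset,O\}$, then $M\cap O$ has nonempty coboundary in the connected graph $O$, so $O$ meets the finite set $\bigcup_{t\in S_H}M\triangle Mt$. Hence $M\cap O\in\{\emptyset,O\}$ for all but finitely many orbits $O$.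

In each exceptional orbit, remove $M\cap O$ from $M$ if it is finite, and otherwise add the finite set $O\setminus M$. This changes $M$ on a finite set. The result $M'$ satisfies $M'H=M'$, has finite coboundary, and is infinite with infinite complement. Let $A=\{g:Hg\in M'\}$. Then $HA=A=AH$. The fibers of $G\to H\backslash G$, and of the map $(x,s)\mapsto(Hx,s)$ on edges, are $H$-orbits. So $\delta A$ is $H$-finite, and neither $A$ nor $A^*$ is $H$-finite. Theorem B gives the splitting. $\square$

**From here to the end of Section 10, $G,H,A$ are as in Theorem B.**

## 3. Why counting coboundary orbits stops at non-commensurable translates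

The goal is a tree whose edges correspond to translates of some set. For this the translates must be nested: for any two of them, one of the four *corners* $B\cap C$, $B\cap C^*$, $B^*\cap C$, $B^*\cap C^*$ must be empty. Two corners are *opposite* if they share no side, like $B\cap C$ and $B^*\cap C^*$.

The sensible first approach is to take a set $A$ with the smallest possible number of orbits in $\delta A$, and to replace two crossing translates by corners. If a group $J$ preserves $B$ and $C$, then

$$|J\backslash\delta(B\cap C)|+|J\backslash\delta(B^*\cap C^*)|\le|J\backslash\delta B|+|J\backslash\delta C| ,$$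

because an edge counted on the left lies in $\delta B\cup\delta C$, and an edge counted twice on the left joins the two opposite corners and lies in both. If $H$ is normal, one can take $J=H$ for all translates, and the inequality compares like with like. In general the group that preserves both sets is the intersection $J$ of their stabilizers $K_B,K_C$. The action is free, so $|J\backslash\delta B|=|K_B:J|\cdot|K_B\backslash\delta B|$. If $J$ has infinite index in $K_B$, the right side is infinite and the inequality says nothing. This is the exact point where the approach stops, and it does occur.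

**Example F.** Let $G$ be free on $x,s,t$ and $H=\langle x\rangle$. Write $g=x^nw$ with $w$ reduced and not beginning with $x^{\pm1}$, and let $A$ be the set of $g$ for which $w$ begins with $ss$ or with $t$. Then $HA=A$, and $AH=A$ because right multiplication by a power of $x$ does not change the first syllable of $w$ in $s,t$. Membership can change along an edge only if one endpoint lies in $H\{1,s,ss,t\}$, so $\delta A$ is $H$-finite. The powers $t^n$ and $t^{-n}$ ($n\ge1$) show that $A,A^*$ are not $H$-finite. Now compare $A$ and $sA$. The elements $s^n$ ($n\ge3$) lie in $A\cap sA$; the elements $t^n$ ($n\ge1$) lie in $A\setminus sA$, since $s^{-1}t^n\notin A$; the elements $st^n$ ($n\ge1$) lie in $sA\setminus A$; the elements $t^{-n}$ ($n\ge1$) lie in neither. Each of these families meets infinitely many orbits of $H$ and of $H^s$. So no corner is small in any sense, while $H\cap H^s=1$. Note that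
$$A\cap sA=\{\text{reduced words beginning with } sss\},$$
because $s^{-1}g\in A$ and $g\in A$ force $g$ to begin with $ss$ and $s^{-1}g$ to begin with $ss$. This corner has finite coboundary.

In Example F the corner is a better set than $A$: its stabilizer is smaller. This suggests replacing the count of orbits by a measure of how small the stabilizer has become. Passing to corners repeatedly gives smaller and smaller stabilizers, and nothing so far says that this process stops. Section 5 supplies a bounded integer, the depth, which rises at each such step.

## 4. Cuts and their bases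

This section sets up the class of sets in which we work and determines when a corner of two of them is again in the class. The key device is the observation that if $BH=B$ and $l\in H^x$, then $lx\in xH$, hence

$$x\in B\iff lx\in B\iff x\in l^{-1}B .\tag{2}$$

Applying it to $l^{-1}$ gives also $x\in B\iff x\in lB$. So elements of $H^x$ move $B$ without moving it across $x$. We also use the following fact, valid for vertex sets in any graph, where $B'\in\{B,B^*\}$ and $C'\in\{C,C^*\}$:

$$e\in\delta(B'\cap C')\ \Rightarrow\ e\in\delta B\text{ has an endpoint in }C',\ \text{or } e\in\delta C\text{ has an endpoint in }B'.\tag{3}$$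

Indeed $e$ has an endpoint in $B'\cap C'$, and the other endpoint lies outside $B'$ or outside $C'$.

**Definition (base, cut).** For $K\le G$ let $\mathrm{base}(K)=\{x\in G:K\le_vH^x\}$. For $B\subset G$ let $K_B=\{g:gB=B\}=K_{B^*}$. A *cut* is a set $B$ with $BH=B$, $\emptyset\neq B\neq G$, $\delta B$ $K_B$-finite, and $\mathrm{base}(B):=\mathrm{base}(K_B)\neq\emptyset$. Its *sides* are $B,B^*$. It *separates* $x,y$ if exactly one of them is in $B$. It is *nontrivial* if neither $B$ nor $B^*$ is $K_B$-finite.

In $\mathbb Z^2$ with $H=\mathbb Z\times0$, the half-plane $n>0$ is a nontrivial cut with base $\mathbb Z^2$, and a strip $0<n\le3$ is a trivial cut. In Example F, $H\le_vH^g$ means $x^n=gx^mg^{-1}$ for some nonzero $n,m$. Abelianizing gives $m=n$, so $g$ commutes with $x^n$ and $g\in H$. Thus $\mathrm{base}(H)=H$.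

Translates and complements of cuts are cuts, and $\mathrm{base}(gB)=g\,\mathrm{base}(B)$. *The set $A$ is a nontrivial cut with $K_A\sim H$.* Indeed $H\le K_A$, and $K_A$ acts freely on the nonempty $H$-finite set $\delta A$, so $|K_A:H|<\infty$. Hence $1\in\mathrm{base}(A)$, and $K_A$-finite means $H$-finite.

The first lemma gives local finiteness, on which everything rests.

**Lemma 2.** For a cut $B$ and $x,y\in G$, only finitely many translates $gB$ separate $x,y$.

*Proof.* Join $x,y$ by a path. A translate separating them has an edge of the path in its coboundary, so it suffices to fix an edge $e$ and to count the $gB$ with $e\in\delta(gB)=g\,\delta B$. Write $\delta B=\bigcup_iK_Be_i$, a finite union. If $g^{-1}e=ke_i$ with $k\in K_B$, then $t_i=gk$ satisfies $t_ie_i=e$. By freeness it is determined by $e$ and $e_i$. And $gB=gkB=t_iB$. $\square$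

The next lemma reduces finiteness modulo $L$ to finiteness modulo a smaller group, on the side of a cut away from a base point of $L$.

**Lemma 3.** Let $B'$ be a side of a cut $B$, $L\le G$, $x\in\mathrm{base}(L)$, $x\notin B'$. If $Y\subset G$ is $L$-finite, then $Y\cap B'$ is $(L\cap K_B)$-finite. If $Y\subset\mathcal E$ is $L$-finite, the set of edges of $Y$ with an endpoint in $B'$ is $(L\cap K_B)$-finite.

*Proof.* The group $L_0=L\cap H^x$ has finite index in $L$, so $Y$ lies in finitely many $L_0$-orbits and we may take $Y=L_0y$. Suppose $l\in L_0$ and $ly\in B'$ (for edges: $lz\in B'$ for an endpoint $z$ of $y$). Then $l^{-1}B'$ contains $y$ (resp. $z$), and by (2) it does not contain $x$. By Lemma 2, $l^{-1}B'$ takes finitely many values. If $l^{-1}B'=l_j^{-1}B'$, then $ll_j^{-1}\in L_0\cap K_B$, so the $l$ with a given value lie in one coset $(L_0\cap K_B)l_j$. Hence the points $ly$ in question lie in finitely many $(L\cap K_B)$-orbits. $\square$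

The third lemma says when a base can be cut in two.

**Lemma 4.** Let $L\le G$ and $x,y\in\mathrm{base}(L)$. If a cut $B$ separates $x,y$, then $L\le_vK_B$. So if $L\not\le_vK_B$, then $\mathrm{base}(L)$ lies on one side of $B$.

*Proof.* The group $L_1=L\cap H^x\cap H^y$ has finite index in $L$. For $l\in L_1$, $lB$ separates $x,y$ by (2). By Lemma 2 the $L_1$-orbit of $B$ is finite, so $L_1\le_vK_B$, and $L\le_vK_B$. $\square$

Now corners: the next lemma gives conditions under which a corner is a cut, with the intersection of the stabilizers as its stabilizer up to commensurability.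

**Lemma 5.** Let $B,C$ be cuts with sides $B',C'$, and $J=K_B\cap K_C$. Assume

(i) $K_B\le_vK_C$ or $\mathrm{base}(B)\not\subset C'$; (ii) $K_C\le_vK_B$ or $\mathrm{base}(C)\not\subset B'$.

Then $\delta(B'\cap C')$ is $J$-finite. If $E=B'\cap C'\ne\emptyset$, then $E$ is a cut and $K_E\sim J$.

*Proof.* By (3), $\delta E\subset X_1\cup X_2$, where $X_1$ is the set of edges of $\delta B$ with an endpoint in $C'$, and $X_2$ the set of edges of $\delta C$ with an endpoint in $B'$. If $K_B\le_vK_C$, then $K_B\sim J$ and the $K_B$-finite set $\delta B$ is $J$-finite. Otherwise take $x\in\mathrm{base}(B)\setminus C'$; Lemma 3 with $L=K_B$ and side $C'$ shows that $X_1$ is $J$-finite. The same argument with (ii) handles $X_2$.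

Let $E\neq\emptyset$. As $E\subset B'\ne G$, we have $\delta E\neq\emptyset$. It is $K_E$-invariant and $J$-finite, and $J\le K_E$. By freeness $|K_E:J|<\infty$, so $K_E\sim J$ and $\delta E$ is $K_E$-finite. Clearly $EH=E$. Finally $K_E\le_vK_B\le_vH^b$ for some $b$, so $\mathrm{base}(E)\ne\emptyset$. $\square$

## 5. Supported cuts, the depth $\rho$, and the number $\mu$

Here we build the bounded integer promised above. The translates of $A$ serve as rulers: we count those near an edge that are still virtually stabilized by the group in question.

**Definition (walls).** Let $\mathcal W=\{\{gA,gA^*\}:g\in G\}$. For $w=\{gA,gA^*\}$ put $K_w=K_{gA}$ and $\beta(w)=\{g:w=\{gA,gA^*\}\}$.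

The set $\beta(w)$ is a left coset of the stabilizer of $\{A,A^*\}$, in which $K_A$ has index at most $2$ and hence $H$ has finite index. So $\beta(w)$ is a finite union of left cosets of $H$. For $g\in\beta(w)$ we have $K_w=gK_Ag^{-1}\sim H^g$.

**Definition (supported cut).** A cut $B$ is *supported* by a finite set $Q\subset\mathcal W$ if

- (S1) $B$ is in the Boolean algebra generated by the sides of the walls in $Q$;
- (S2) $K_B\le_vK_w$ for all $w\in Q$;
- (S3) if $L\le G$, $y\in\mathrm{base}(L)$, $B$ separates $y$ and $z$, and $L\le_vK_w$ for every $w\in Q$ separating $y,z$, then $L\le_vK_B$.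

By (S1), if $B$ separates two points, some wall of $Q$ does. The cut $gA$ is supported by its own wall: if $gA$ separates $y,z$, the hypothesis of (S3) is already $L\le_vK_{gA}$. Complements of supported cuts are supported by the same walls. A translate $gB$ is supported by $gQ$: for (S3), replace $L,y,z$ by $g^{-1}Lg,g^{-1}y,g^{-1}z$.

The purpose of (S3) is to survive the passage to corners and to produce a new wall in Lemma 7.

**Lemma 6.** In Lemma 5, if $B,C$ are supported by $Q_B,Q_C$ and $E\neq\emptyset$, then $E$ is supported by $Q_B\cup Q_C$.

*Proof.* (S1) is clear. (S2) holds since $K_E\sim J$ and $J\le K_B,K_C$. For (S3), let $y\in\mathrm{base}(L)$, let $E$ separate $y,z$, and let $L\le_vK_w$ for all $w\in Q_B\cup Q_C$ separating $y,z$. Then $B$ or $C$ separates $y,z$. By symmetry say $B$ does. By (S3) for $B$, $L\le_vK_B$. If $C$ also separates $y,z$, then $L\le_vK_C$ in the same way. Otherwise $y,z$ are on the same side of $C$, and since one of them is in $E\subset C'$, both are in $C'$. Now use (i). If $K_B\le_vK_C$, then $L\le_vK_C$. If there is $b\in\mathrm{base}(B)\setminus C'$, then $L\le_vK_B\le_vH^b$, so $b,y\in\mathrm{base}(L)$ and $C$ separates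 them; Lemma 4 gives $L\le_vK_C$. In all cases $L\le_vK_B\cap K_C=J\sim K_E$. $\square$

**Definition (near walls, depth).** For $e\in\mathcal E$ let $\Delta(e)$ be the set of walls separating the endpoints of $e$. Let $N(e)$ be $\Delta(e)$ together with all walls separating an endpoint of $e$ from some $g\in\beta(w)$ with $w\in\Delta(e)$. For $K\le G$ put
$$r_K(e)=\#\{w\in N(e):K\le_vK_w\},$$
and for a supported cut $B$ put $\rho(B)=\min\{r_{K_B}(e):e\in\delta B\}$.

*The set $N(e)$ is finite, with a bound independent of $e$.* $\Delta(e)$ is finite by Lemma 2. The sides of walls are right $H$-invariant, so whether a wall separates $z$ from $g$ depends only on $z$ and $gH$. Since $\beta(w)$ is a finite union of cosets $gH$, finitely many applications of Lemma 2 show that $N(e)$ is finite. As $N(ge)=gN(e)$ and $\mathcal E$ has finitely many $G$-orbits, there is a constant $d$ with $|N(e)|\le d$ for all $e$.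

So $r_K(e)\le d$. It depends only on the class of $K$ under $\sim$; it satisfies $r_{K'}(e)\ge r_K(e)$ if $K'\le_vK$; and $r_{gKg^{-1}}(ge)=r_K(e)$. Hence $\rho(gB)=\rho(B)=\rho(B^*)$.

The next lemma is the heart of the section: cutting down the stabilizer gains a wall.

**Lemma 7.** Let $B,C$ be supported cuts (by $Q_B,Q_C$), $K_B\not\le_vK_C$, $C'$ a side of $C$ with $\mathrm{base}(B)\cap C'=\emptyset$, and $J=K_B\cap K_C$. If $e\in\delta B$ has an endpoint $z\in C'$, then $r_J(e)\ge r_{K_B}(e)+1$.

*Proof.* By (S1) some $w\in Q_B$ separates the endpoints of $e$, so $w\in\Delta(e)$, and $K_B\le_vK_w$ by (S2). Let $g\in\beta(w)$. Then $K_B\le_vK_w\sim H^g$, so $g\in\mathrm{base}(B)$ and $g\notin C'$. Thus $C$ separates $g$ and $z$. If every wall of $Q_C$ separating $g,z$ virtually contained $K_B$ in its stabilizer, (S3) for $C$ with $L=K_B$, $y=g$ would give $K_B\le_vK_C$. So there is $w'\in Q_C$ separating $g,z$ with $K_B\not\le_vK_{w'}$. This $w'$ is in $N(e)$, and $J\le K_C\le_vK_{w'}$ by (S2). So $w'$ is counted in $r_J(e)$ and not in $r_{K_B}(e)$, while everything counted in $r_{K_B}(e)$ is counted in $r_J(e)$. $\square$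

In Example F, if $e\in\delta A$, a wall $w$ of $gA$ with $K_A\le_vK_w\sim H^g$ has $g\in H$, so $w$ is the wall of $A$, and $w\in\Delta(e)$. Thus $\rho(A)=1$. Let $E=A\cap sA$. Here $\mathrm{base}(A)=H$ misses $sA$ and $\mathrm{base}(sA)=sH$ misses $A$, so $E$ is a supported cut by Lemmas 5 and 6, with $K_E\sim H\cap H^s=1$. Every edge of $\delta E$ has endpoints $ss$ and $sss$. The wall of $sA$ separates them, and the wall of $A$ separates $ss$ from $s\in\beta(\{sA,sA^*\})$. So $\rho(E)\ge2$.

Let $\mathcal S$ be the set of nontrivial supported cuts; it contains $A$. Put $R=\max_{\mathcal S}\rho\le d$ and $\mathcal S_R=\{B\in\mathcal S:\rho(B)=R\}$.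

The depth will not suffice when one stabilizer is virtually contained in the other. For that case we need a second minimization, inside $\mathcal S_R$. It counts edges of least $r$ up to an equivalence depending only on the commensurability class of the stabilizer.

**Definition.** For $K\le G$ let $\mathcal W_K=\{w\in\mathcal W:K\le_vK_w\}$, and write $z\approx_Kz'$ if no wall of $\mathcal W_K$ separates $z,z'$. Write $[z]$ for the class of $z$.

The relation $\approx_K$ depends only on the class of $K$ under $\sim$. Since $kKk^{-1}=K$ for $k\in K$, the group $K$ preserves $\mathcal W_K$ and permutes the classes. In $\mathbb Z^2$ with $A=\{n>0\}$ and $K=H$, the classes are the horizontal lines.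

**Lemma 8.** If $\mathrm{base}(K)\neq\emptyset$, each class $[z]$ has a finite $K$-orbit.

*Proof.* Let $b\in\mathrm{base}(K)$, let $D$ be the set of walls of $\mathcal W_K$ separating $b,z$, which is finite by Lemma 2, and let $K_1=K\cap H^b\cap\bigcap_{w\in D}K_w$. It has finite index in $K$ and fixes every $w\in D$. Let $k\in K_1$ and $w\in\mathcal W_K$. Then $w$ separates $b,kz$ iff $k^{-1}w$ separates $k^{-1}b,z$. As $k^{-1}b\in bH$, this holds iff $k^{-1}w$ separates $b,z$, iff $k^{-1}w\in D$, iff $w\in D$, iff $w$ separates $b,z$. So $w$ does not separate $z,kz$, and $kz\approx_Kz$ for all $k\in K_1$. $\square$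

For $B\in\mathcal S_R$ let $M(B)=\{e\in\delta B:r_{K_B}(e)=R\}$, which is nonempty, and let $\bar M(B)$ be the set of pairs $([z],[zs])$ of $\approx_{K_B}$-classes with $(z,s)\in M(B)$. Since $M(B)$ is $K_B$-finite and classes have finite $K_B$-orbits, $\mu(B)=|\bar M(B)|$ is finite, and $\mu(B)\ge1$. Also $\mu(gB)=\mu(B)=\mu(B^*)$. Let $\mu_0=\min_{\mathcal S_R}\mu$, **fix $B_0\in\mathcal S_R$ with $\mu(B_0)=\mu_0$**, and put
$$\mathcal H=\{gB_0,gB_0^*:g\in G\}\subset\mathcal S_R.$$
Every $U\in\mathcal H$ is a nontrivial supported cut with $\rho(U)=R$ and $\mu(U)=\mu_0$. Call $U,W\in\mathcal H$ *commensurable* if $K_U\sim K_W$.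

## 6. Non-commensurable members of $\mathcal H$ have exactly one small corner

This section collects the profit of the two extremal choices. For non-commensurable $U,W\in\mathcal H$ write $J=K_U\cap K_W$, and call a corner *small* if it is $K_U$-finite or $K_W$-finite. Compare Example F, where no corner of $A,sA$ is small.

**Lemma 9.** Let $U,W\in\mathcal H$ be non-commensurable. Exactly one corner $U'\cap W'$ is small. It is $J$-finite, and

$(\alpha)$ if $K_U\not\le_vK_W$ then $\mathrm{base}(U)\cap W'=\emptyset$; if $K_W\not\le_vK_U$ then $\mathrm{base}(W)\cap U'=\emptyset$.

The other three corners are nonempty.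

*Proof.*

**Step 1: a $J$-finite corner with $(\alpha)$, when neither stabilizer is virtually in the other.** The purpose is to contradict the maximality of $R$. By Lemma 4 there are sides $U',W'$ with $\mathrm{base}(W)\cap U'=\emptyset=\mathrm{base}(U)\cap W'$, so $(\alpha)$ holds for $E=U'\cap W'$. If $E=\emptyset$ it is $J$-finite. Let $E\ne\emptyset$. Bases are nonempty, so (i) and (ii) of Lemma 5 hold, and by Lemmas 5 and 6 $E$ is a supported cut with $K_E\sim J$. By (3) every $e\in\delta E$ is an edge of $\delta U$ with an endpoint in $W'$ or an edge of $\delta W$ with an endpoint in $U'$. Lemma 7 gives $r_{K_E}(e)=r_J(e)\ge R+1$. So $\rho(E)>R$ and $E\notin\mathcal S$, which means that $E$ or $E^*$ is $J$-finite. As $E^*\supset(U')^*$ is not $K_U$-finite, it is not $J$-finite. So $E$ is $J$-finite.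

**Step 2: the same, when one stabilizer is virtually in the other.** By symmetry let $K_W\le_vK_U$, $K_U\not\le_vK_W$, so that $J\sim K_W$. Now the depth may fail to grow, and the purpose is to contradict the minimality of $\mu_0$. By Lemma 4 there is a side $W'$ with $\mathrm{base}(U)\cap W'=\emptyset$. Let $E_1=U\cap W'$ and $E_2=U^*\cap W'$. Both satisfy $(\alpha)$, whose second part is void. Suppose neither is $K_W$-finite. In Lemma 5, condition (i) holds since $\mathrm{base}(U)\not\subset W'$, and (ii) since $K_W\le_vK_U$. So $E_1,E_2$ are supported cuts with $K_{E_i}\sim K_W$. They are nontrivial, because $E_i^*\supset(W')^*$ is not $K_W$-finite.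

Let $e\in\delta E_i$. By (3), either $e\in\delta U$ has an endpoint in $W'$, and $r_{K_{E_i}}(e)=r_J(e)\ge R+1$ by Lemma 7; or $e\in\delta W$, and $r_{K_{E_i}}(e)=r_{K_W}(e)\ge R$. So $\rho(E_i)\ge R$, hence $\rho(E_i)=R$ by maximality of $R$, and $E_i\in\mathcal S_R$. Moreover an edge of $M(E_i)$ cannot be of the first kind, so $M(E_i)\subset M(W)$. The relations $\approx_{K_{E_i}}$ and $\approx_{K_W}$ coincide, so $\bar M(E_i)\subset\bar M(W)$.

We claim $\bar M(E_1)\cap\bar M(E_2)=\emptyset$. By (S1) and (S2), $W$ is a Boolean combination of sides of walls in $\mathcal W_{K_W}$. So is $U$, since $K_W\le_vK_U\le_vK_w$ for the walls $w$ supporting $U$. Hence $W',E_1,E_2$ are unions of $\approx_{K_W}$-classes. A pair in $\bar M(E_i)$ comes from an edge of $\delta E_i\cap\delta W$. Exactly one endpoint of this edge is in $W'$, and it is the one in $E_i$. So exactly one class of the pair lies in $W'$, and that class lies in $E_i$. As $E_1,E_2$ are disjoint, the claim follows. Therefore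
$$2\mu_0\le\mu(E_1)+\mu(E_2)\le\mu(W)=\mu_0,$$
which contradicts $\mu_0\ge1$. So some $E_i$ is $K_W$-finite, hence $J$-finite.

**Step 3: the other corners are not small.** Let $U'\cap W'$ be the corner found. By symmetry assume $K_U\not\le_vK_W$, so $\mathrm{base}(U)\cap W'=\emptyset$.

(1) *They are not $K_U$-finite.* If $Y=(U')^*\cap W'$ is $K_U$-finite, then Lemma 3 (with $L=K_U$, side $W'$, and a point of $\mathrm{base}(U)$) shows that $Y$ is $J$-finite. Then $W'=Y\cup(U'\cap W')$ is $J$-finite, hence $K_W$-finite, against nontriviality. Now let $X\in\{U',(U')^*\}$ and suppose $X\cap(W')^*$ is $K_U$-finite. As $X$ is not $K_U$-finite, there is $x\in X\setminus K_U(X\cap(W')^*)$. For $k\in K_U$ we have $kx\in X$ and $kx\notin X\cap (W')^*$, so $kx\in W'$, that is, $x\in k^{-1}W'$. Let $b\in\mathrm{base}(U)$; then $b\notin W'$. For $k\in K_U\cap H^b$, $b\notin k^{-1}W'$ by (2), so $k^{-1}W'$ separates $x,b$. By Lemma 2 the $(K_U\cap H^b)$-orbit of $W'$ is finite, so $K_U\le_vK_W$, a contradiction.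

(2) *They are not $K_W$-finite.* If $K_W\le_vK_U$, then $K_W$-finite sets are $K_U$-finite and (1) applies. If $K_W\not\le_vK_U$, then $\mathrm{base}(W)\cap U'=\emptyset$ by $(\alpha)$, and (1) applies with the roles exchanged.

Corners that are not small are nonempty. $\square$

## 7. A partial order on $\mathcal H$

The small corner lets us say that one member of $\mathcal H$ is almost contained in another. This section turns the relation into an honest order, on which the tree-like constructions of Section 8 can be performed.

For $U,W\in\mathcal H$ write $U\sqsubseteq W$ if $U\cap W^*$ is $K_U$-finite or $K_W$-finite. It is then both: trivially if $K_U\sim K_W$, and by Lemma 9 otherwise. Clearly $U\sqsubseteq W\iff W^*\sqsubseteq U^*$, and $U\not\sqsubseteq U^*$ by nontriviality. For non-commensurable $U,W$ we write $U\to W$ instead of $U\sqsubseteq W$. By Lemma 9 exactly one of $U\to W$, $U\to W^*$, $U^*\to W$, $U^*\to W^*$ holds. Since $W\to U$ means $U^*\to W^*$, we cannot have $U\to W\to U$.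

**Lemma 10.** $\sqsubseteq$ is transitive.

*Proof.* Let $U\sqsubseteq W\sqsubseteq Y$. Put $Z_1=U\cap W^*\cap Y^*$ and $Z_2=U\cap W\cap Y^*$, so $U\cap Y^*=Z_1\cup Z_2$. Here $Z_1$ is $K_U$- and $K_W$-finite, and $Z_2$ is $K_W$- and $K_Y$-finite.

(a) If some $w\in\mathrm{base}(W)$ is not in $U$, Lemma 3 ($L=K_W$, side $U$) shows that $Z_2$ is $K_U$-finite. So $U\cap Y^*$ is $K_U$-finite.

(b) If some $w\in\mathrm{base}(W)$ is not in $Y^*$, Lemma 3 ($L=K_W$, side $Y^*$) shows that $Z_1$ is $K_Y$-finite. So $U\cap Y^*$ is $K_Y$-finite.

(c) Otherwise $\mathrm{base}(W)\subset U\cap Y^*$. If $K_W\not\le_vK_U$, then $U,W$ are non-commensurable with small corner $U\cap W^*$, and $(\alpha)$ gives $\mathrm{base}(W)\cap U=\emptyset$, a contradiction. So $K_W\le_vK_U$, the $K_W$-finite set $Z_2$ is $K_U$-finite, and so is $U\cap Y^*$. $\square$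

On commensurable pairs $\sqsubseteq$ need not be antisymmetric: two sets may differ by a $K_U$-finite set. We therefore keep only those relations between commensurable members that are forced by a third, non-commensurable one.

**Definition.** $U\le Y$ iff $U=Y$, or $U\to Y$, or $U,Y$ are commensurable and $U\to Z\to Y$ for some $Z\in\mathcal H$ (not commensurable to them).

By Lemma 10, $U\le Y$ implies $U\sqsubseteq Y$. For instance, if all members of $\mathcal H$ are commensurable, as they are when $H$ is normal, then $\le$ is just equality.

**Lemma 11.** $\le$ is a $G$-invariant partial order on $\mathcal H$, reversed by $*$, and $U\not\le U^*$.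

*Proof.* *Transitivity.* Let $U\le W\le Y$ with $U\ne W\neq Y$. Then $U\sqsubseteq Y$. If $U,Y$ are non-commensurable, this is $U\to Y$. If $U,Y$ are commensurable and $W$ is not commensurable to them, then $U\to W\to Y$. If all three are commensurable, then $U\to Z\to W$ for some $Z$, and $Z\sqsubseteq W\sqsubseteq Y$ gives $Z\to Y$, so $U\to Z\to Y$. *Antisymmetry.* Let $U\le Y\le U$, $U\neq Y$. If they are non-commensurable, $U\to Y\to U$, which is impossible. If they are commensurable, $U\to Z\to Y\sqsubseteq U$ gives $U\to Z\to U$, which is impossible. Invariance is clear, and reversal follows from $U\to W\iff W^*\to U^*$. Finally $U\le U^*$ would imply $U\sqsubseteq U^*$, which is false. $\square$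

We also need that genuine crossing is rare up to the action of $G$.

**Lemma 12.** The pairs $(U,W)\in\mathcal H^2$ with all four corners nonempty form finitely many $G$-orbits.

*Proof.* Let $P(U)$ be the set of endpoints of edges of $\delta U$. First suppose $P(U)\subset W^+$ and $P(W)\subset U^+$ for sides $W^+,U^+$ with complements $W^-,U^-$. By (3), an edge of $\delta(U^-\cap W^-)$ would be an edge of $\delta U$ with an endpoint in $W^-$ or an edge of $\delta W$ with an endpoint in $U^-$. There is none, so
$$U^-\cap W^-=\emptyset,\tag{4}$$
as it is not all of $G$. Hence, if all four corners are nonempty, $W$ separates two points of $P(U)$ or $U$ separates two points of $P(W)$.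

Consider the first case. Let $b\in\mathrm{base}(U)$ and $K_0=K_U\cap H^b$, of finite index in $K_U$, and write $P(U)=\bigcup_jK_0p_j$, a finite union. Then $W$ separates some $kp_j$ with $k\in K_0$ from $b$, so $k^{-1}W$ separates $p_j$ from $k^{-1}b\in bH$, hence from $b$. By Lemma 2 there are finitely many such $k^{-1}W$. So for given $U$ there are finitely many such $W$ up to $K_0$, and $K_0$ fixes $U$. As $\mathcal H$ has at most two $G$-orbits, these pairs form finitely many orbits. The second case is symmetric. $\square$

## 8. Ultrafilters and a graph with finite coboundaries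

In the Cayley graph the coboundary of $U$ is infinite, only finite modulo $K_U$, and orbit counts modulo different groups cannot be added. The purpose of this section is a new connected graph $\Psi$ with a $G$-action in which the set corresponding to $U$ has a coboundary that is finite outright, with edge stabilizers commensurable to $K_U$.

**Definition (ultrafilter).** Let $(\mathcal P,\le,*)$ be a poset with an order-reversing involution such that $U\not\le U^*$ for all $U$. A *conflict* is a pair $U,W$ with $U\le W^*$ (equivalently $W\le U^*$). An *ultrafilter* is a subset containing exactly one of $U,U^*$ for each $U$, and no conflict.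

Example: let $\mathcal P$ consist of the half-lines $R_i=\{n>i\}$ and $L_i=\{n\le i\}$ of $\mathbb Z$, ordered by inclusion, with complementation. A conflict is a pair of disjoint sets, that is, $L_i,R_j$ with $i\le j$. An ultrafilter is given by the set of $i$ for which $R_i$ is chosen, and this set must be closed downward. So the ultrafilters are the sets of half-lines containing a given $x\in\mathbb Z$, and two more at $\pm\infty$. Those differing from a given $x$ in finitely many elements are the points of $\mathbb Z$.

**Lemma 13.** (a) A conflict-free set $p$ that contains an element of all but finitely many pairs $\{U,U^*\}$ extends to an ultrafilter. (b) If $p,q$ are ultrafilters with $p\setminus q$ finite, they are joined by a path of ultrafilters in which each step replaces one element $U$ by $U^*$.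

*Proof.* (a) A conflict-free set never contains both $U$ and $U^*$, because $U\le(U^*)^*$. It suffices to decide one more pair $\{U,U^*\}$ without creating a conflict. If neither $U$ nor $U^*$ can be added, there are $Y,Z\in p$ with $Y\le U^*$ and $Z\le U$. Then $Z\le U\le Y^*$, which is a conflict in $p$, or $Y\le Y^*$ if $Y=Z$. Both are impossible.

(b) Let $U$ be minimal in $p\setminus q$. If $p'=(p\setminus\{U\})\cup\{U^*\}$ had a conflict, there would be $Y\in p\setminus\{U\}$ with $Y\le U$. If $Y\in q$, then $Y$ and $U^*$ are in conflict in $q$. If $Y\in p\setminus q$, minimality of $U$ is contradicted. So $p'$ is an ultrafilter with $|p'\setminus q|=|p\setminus q|-1$. Induct. $\square$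

We apply this to $(\mathcal H,\le,*)$. For $x\in G$ let $o_x=\{U\in\mathcal H:x\in U\}$. It decides every pair but may contain conflicts, since small corners can be nonempty. Let $F_x$ be the set of all $U\in o_x$ for which there is a non-commensurable $W\in o_x$ with $U\to W^*$.

**Lemma 14.** $F_x$ is finite and $o_x\setminus F_x$ is conflict-free. There are an ultrafilter $o'$ on $\mathcal H$ differing from $o_1$ in finitely many elements, and a finite-index subgroup $H_0\le H$ fixing $o'$.

*Proof.* *Finiteness.* For $U,W$ as in the definition of $F_x$, $U\cap W\ni x$ is the small corner, so all four corners are nonempty by Lemma 9. By Lemma 12 these pairs lie in finitely many orbits $G(U,W)$. For a representative with small corner $U\cap W$ write $U\cap W=\bigcup_iJx_i$, a finite union by Lemma 9. If $x\in g(U\cap W)$, then $g^{-1}x=jx_i$ with $j\in J$, so $gj=xx_i^{-1}$ and $g(U,W)=gj(U,W)=xx_i^{-1}(U,W)$. So there are finitely many pairs.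

*No conflicts.* Let $U,W\in o_x\setminus F_x$ with $U\le W^*$. If they are non-commensurable, then $U\to W^*$ and $U\in F_x$, a contradiction. If they are commensurable, then $U\neq W^*$ because both contain $x$, so $U\to Z\to W^*$ for some $Z$. If $x\in Z^*$, then $U\to(Z^*)^*$ shows $U\in F_x$. If $x\in Z$, then $W\to Z^*$ shows $W\in F_x$. Both are contradictions.

*The ultrafilter.* By Lemma 13(a) choose an ultrafilter $o'\supset o_1\setminus F_1$. It differs from $o_1$ in finitely many elements. For $h\in H$ we have $ho_1=o_h=o_1$ and $hF_1=F_h=F_1$, since the members of $\mathcal H$ are right $H$-invariant. As $F_1$ is finite, a finite-index subgroup $H_0\le H$ fixes $F_1$ pointwise. It preserves $o_1\setminus F_1$, and $o'$ consists of this set and one element of each pair $\{U,U^*\}$ with $U\in F_1$. So $H_0$ fixes $o'$. $\square$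

**The graph $\Psi$.** For $g\in G$ the ultrafilters $go'$ and $o'$ differ in finitely many elements, because $go_1=o_g$ and $o_g,o_1$ differ in finitely many elements by Lemma 2. For each $s\in S$ choose a path from $o'$ to $so'$ as in Lemma 13(b). Let $\Psi$ be the graph of all $G$-translates of the vertices and edges of these paths, and let $\mathcal V\ni o'$ be its vertex set. It is connected, since $go'$ is joined to $gso'$ and every vertex lies on a translated path. It has finitely many $G$-orbits of edges. All vertices differ from $o'$ in finitely many elements, and each edge *flips* exactly one pair $\{U,U^*\}$.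

For $C\subset\mathcal V$ let $C^*=\mathcal V\setminus C$, let $\delta C$ be its coboundary in $\Psi$, let $G_C$ be its stabilizer, and let $C^\sharp=\{g\in G:go'\in C\}$. Then $(gC)^\sharp=gC^\sharp$. For an edge $\epsilon$ let $G_\epsilon$ be its setwise stabilizer. For $U\in\mathcal H$ let $\hat U=\{p\in\mathcal V:U\in p\}$; then $\delta\hat U$ is the set of edges flipping $\{U,U^*\}$.

**Lemma 15.** (a) $\delta\hat U$ is finite and nonempty, and $G_\epsilon\sim K_U$ for each $\epsilon\in\delta\hat U$. (b) $\hat U^\sharp$ and $G\setminus\hat U^\sharp$ are not $K_U$-finite.

*Proof.* (b) We have $U=\{g:g^{-1}U\in o_1\}$ and $\hat U^\sharp=\{g:g^{-1}U\in o'\}$. Their symmetric difference is $\{g:g^{-1}U\in o_1\triangle o'\}$, a finite union of cosets $K_Ug_j$, because $o_1\triangle o'$ is finite. As $U,U^*$ are not $K_U$-finite, neither are $\hat U^\sharp$ and its complement.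

(a) By (b), $\hat U$ and $\mathcal V\setminus\hat U$ are nonempty, so $\delta\hat U\neq\emptyset$. Let $G_u$ be the stabilizer of $u=\{U,U^*\}$; $|G_u:K_U|\le2$. If $\epsilon$ and $g\epsilon$ are in $\delta\hat U$, both flip only $u$, so $g\in G_u$. As $\Psi$ has finitely many edge orbits, $\delta\hat U$ is $G_u$-finite, hence $K_U$-finite. Also $G_\epsilon\le G_u$, so $G_\epsilon\le_vK_U$. It remains to show $K_U\le_vG_\epsilon$ for each $\epsilon\in\delta\hat U$. Then every $K_U$-orbit in $\delta\hat U$ is finite, and so is $\delta\hat U$.

Let $\epsilon=\{p,p'\}$ with $U\in p$, $U^*\in p'$. Let $b\in\mathrm{base}(U)$, $q=bo'$ and $K_0=K_U\cap bH_0b^{-1}$. Since $K_U\le_vH^b$, the group $K_0$ has finite index in $K_U$. It fixes $q$ and is contained in $H^b$. Let $D$ be the finite set of $Y\in q\setminus\{U,U^*\}$ with $Y^*\in p$ (equivalently $Y^*\in p'$).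

*Claim: $K_U\le_vK_Y$ for all $Y\in D$.* Suppose not. Then $U,Y$ are non-commensurable, and $U^\varepsilon\to Y^\eta$ for some sides $U^\varepsilon$ of $U$ and $Y^\eta$ of $Y$. One of $p,p'$ contains $U^\varepsilon$, and it contains $Y^*$. If $Y^\eta=Y$, then $U^\varepsilon\le Y$ says that $U^\varepsilon,Y^*$ is a conflict in that ultrafilter, which is impossible. So $U^\varepsilon\to Y^*$, the small corner is $U^\varepsilon\cap Y$, and $(\alpha)$ gives $\mathrm{base}(U)\cap Y=\emptyset$; in particular $b\notin Y$. On the other hand $kY\in kq=q$ for all $k\in K_0$. The orbit $K_0Y$ is infinite, since $K_U\not\le_vK_Y$, while $q\setminus o_b=b(o'\setminus o_1)$ is finite. So $kY\in o_b$ for some $k\in K_0$, that is, $b\in kY$. By (2), $b\in Y$, a contradiction.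

Hence $K_0\cap\bigcap_{Y\in D}K_Y$ has finite index in $K_U$. It fixes $q$, $U$ and every $Y\in D$. Outside the pair $\{U,U^*\}$, both $p$ and $p'$ arise from $q$ by replacing each $Y\in D$ by $Y^*$. So this group fixes $p$ and $p'$, and $K_U\le_vG_\epsilon$. $\square$

## 9. Smallest coboundaries in $\Psi$

Now the counting approach of Section 3 can be carried out. The aim of this section is a vertex set $C$ of $\Psi$ that is nested with all its translates. By Lemma 15, every edge $\epsilon$ of $\Psi$ satisfies
$$G_\epsilon\sim K_U\le_vH^b\quad\text{for some }U\in\mathcal H,\ b\in G.\tag{5}$$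

**Definition.** Let $\mathcal F$ be the set of $C\subset\mathcal V$ such that $\delta C$ is finite and nonempty, all $G_\epsilon$ ($\epsilon\in\delta C$) are commensurable to each other, and neither $C^\sharp$ nor $G\setminus C^\sharp$ is $G_C$-finite.

**Lemma 16.** If $C$ satisfies the first two conditions, then $G_C\sim G_\epsilon$ for $\epsilon\in\delta C$. Every $\hat U$ is in $\mathcal F$, and $\mathcal F$ is invariant under $G$ and complementation.

*Proof.* $G_C$ acts on the finite set $\delta C$, so $G_C\le_vG_\epsilon$. Conversely, $G_\epsilon$ is commensurable to all $G_{\epsilon'}$ with $\epsilon'\in\delta C$, so a finite-index subgroup of $G_\epsilon$ fixes all endpoints of the finitely many edges of $\delta C$. An element fixing all these endpoints maps $C$ to a set with coboundary $\delta C$. Since $\Psi$ is connected, this set is $C$ or $C^*$; since an endpoint in $C$ is fixed, it is $C$. So $G_\epsilon\le_vG_C$. By this and Lemma 15, $G_{\hat U}\sim K_U$ and $\hat U\in\mathcal F$. The last statement is clear from $(gC)^\sharp=gC^\sharp$ and $G_{gC}=gG_Cg^{-1}$. $\square$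

The next lemma is the analog in $\Psi$ of Lemmas 2 and 4.

**Lemma 17.** (a) For $D\in\mathcal F$ and $p,p'\in\mathcal V$, finitely many translates $gD$ separate $p,p'$. (b) If $C,D\in\mathcal F$ and $G_C\not\le_vG_D$, all endpoints of edges of $\delta C$ lie on one side of $D$.

*Proof.* (a) Joining $p,p'$ by a path, it suffices to fix an edge $\epsilon$ and to count the $gD$ with $\epsilon\in\delta(gD)$. For each of the finitely many $\epsilon_i\in\delta D$, the $g$ with $g\epsilon_i=\epsilon$ form at most one coset $G_\epsilon t_i$. As $\epsilon\in\delta(t_iD)$, Lemma 16 gives $G_{t_iD}\sim G_\epsilon$, so $\{xt_iD:x\in G_\epsilon\}$ is finite.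

(b) Otherwise $D$ separates two such endpoints $p,p'$. By Lemma 16 a finite-index subgroup $L$ of $G_C$ fixes $p,p'$, so all $lD$ ($l\in L$) separate $p,p'$. By (a) the orbit $LD$ is finite, so $L\le_vG_D$ and $G_C\le_vG_D$, a contradiction. $\square$

Call $C,D$ *nested* if one of the four corners is empty; otherwise they *cross*. Let $m=\min\{|\delta C|:C\in\mathcal F\}$ and $\mathcal M=\{C\in\mathcal F:|\delta C|=m\}$. This family is $G$-invariant and closed under complements.

**Lemma 18.** Each $C\in\mathcal M$ induces a connected subgraph, and so does $C^*$.

*Proof.* Suppose $C=C_1\sqcup C_2$ with both parts nonempty and no edges between them. Then $\delta C=\delta C_1\sqcup\delta C_2$ with both parts nonempty, so $G_{C_i}\sim G_C$ by Lemma 16. As $C^\sharp=C_1^\sharp\cup C_2^\sharp$, some $C_i^\sharp$ is not $G_C$-finite. Also $G\setminus C_i^\sharp\supset(C^*)^\sharp$ is not $G_C$-finite. So $C_i\in\mathcal F$ with $|\delta C_i|<m$, a contradiction. The statement for $C^*\in\mathcal M$ follows. $\square$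

First we dispose of the pairs that stopped the naive count.

**Lemma 19.** If $C,D\in\mathcal M$ and $G_C\not\sim G_D$, then $C,D$ are nested.

*Proof.* If $G_C\not\le_vG_D$ and $G_D\not\le_vG_C$, then by Lemma 17(b) the endpoints of $\delta C$ lie in a side $D^+$ and those of $\delta D$ in a side $C^+$. The argument for (4), applied in the connected graph $\Psi$, gives $C^-\cap D^-=\emptyset$ for the opposite sides. Otherwise, by symmetry, $G_C\le_vG_D$ and $G_D\not\le_vG_C$, and the endpoints of $\delta D$ lie in a side $C^+$ of $C$. Let $C^-$ be the other side. No edge of $\delta D$ has an endpoint in $C^-$, so no edge joins $C^-\cap D$ and $C^-\cap D^*$. By Lemma 18, $C^-$ is connected, so one of these corners is empty. $\square$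

For commensurable stabilizers the inequality of Section 3 now compares finite numbers.

**Lemma 20.** If $C,D\in\mathcal M$ cross, then two opposite corners $E_1,E_2$ lie in $\mathcal M$.

*Proof.* By Lemma 19, $G_C\sim G_D$; put $K=G_C$. None of $C^\sharp,(C^*)^\sharp,D^\sharp,(D^*)^\sharp$ is $K$-finite. If some corner $X$ has $X^\sharp$ $K$-finite, then each of its two neighboring corners $Y$, for which $X\cup Y$ is a side of $C$ or $D$, has $Y^\sharp$ not $K$-finite. These two are opposite to each other; take them as $E_1,E_2$. If there is no such $X$, take any opposite pair. Each $\delta E_i\subset\delta C\cup\delta D$ is finite, and it is nonempty since $E_i$ is neither empty nor $\mathcal V$. Its edge stabilizers are commensurable to $K$, so $G_{E_i}\sim K$ by Lemma 16. The set $G\setminus E_i^\sharp$ contains $Z^\sharp$ for a side $Z$ of $C$, so it is not $K$-finite. Thus $E_i\in\mathcal F$ and $|\delta E_i|\ge m$. An edge in both $\delta E_1$ and $\delta E_2$ joins opposite corners, hence lies in both $\delta C$ and $\delta D$. So $|\delta E_1|+|\delta E_2|\le|\delta C|+|\delta D|=2m$, and both $E_i$ are in $\mathcal M$. $\square$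

To choose among the members of $\mathcal M$ we minimize the number of crossings, which must first be shown to be finite. Note that $\Psi$ need not be locally finite.

**Lemma 21.** In a connected graph, for an edge $\epsilon$ and $k\ge1$ there are finitely many vertex sets $D$ with $\epsilon\in\delta D$, $|\delta D|=k$, and $D$, $D^*$ inducing connected subgraphs.

*Proof.* Induct on $k$, for all connected graphs. For $k=1$, $\delta D=\{\epsilon\}$ determines $\{D,D^*\}$. Let $k\ge2$ and suppose such a $D$ exists. Deleting $\epsilon$ leaves a connected graph, because $D,D^*$ are connected and another edge of $\delta D$ joins them. Choose in it a path $\pi$ joining the ends of $\epsilon$. Every set $D$ as in the statement separates the ends of $\epsilon$, so it has an edge of $\pi$ in $\delta D\setminus\{\epsilon\}$. This set, of size $k-1$, is the coboundary of $D$ in the smaller graph, where $D,D^*$ still induce connected subgraphs. Apply induction to each edge of $\pi$. $\square$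

**Lemma 22.** For $C\in\mathcal M$, the number $\chi(C)$ of $D\in\mathcal M$ crossing $C$ is finite.

*Proof.* Let $\Theta$ be a finite connected subgraph containing all endpoints of $\delta C$. Suppose $D\in\mathcal M$ crosses $C$ and $\Theta$ lies in one side of $D$. The other side is connected by Lemma 18 and meets both $C$ and $C^*$, so it contains an endpoint of an edge of $\delta C$, a contradiction. So $\delta D$ contains an edge of $\Theta$, and Lemmas 18 and 21 leave finitely many $D$. $\square$

**Lemma 23.** Let $C\in\mathcal M$ have minimal $\chi(C)$. Then $C$ is nested with all its translates.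

*Proof.* Suppose $C$ crosses $D=gC$. Then $\chi(D)=\chi(D^*)=\chi(C)$. By Lemma 20, replacing $D$ by $D^*$ if necessary, $E_1=C\cap D$ and $E_2=C^*\cap D^*$ are in $\mathcal M$. Let $X\in\mathcal M$.

If $X$ is nested with $C$, then $X$ or $X^*$ is contained in $C$, hence disjoint from $E_2$, or in $C^*$, hence disjoint from $E_1$. So $X$ is nested with $E_1$ or with $E_2$. The same holds with $D$ in place of $C$.

If $X$ is nested with both $C$ and $D$, then it is nested with $E_1$. This is clear if $X$ or $X^*$ lies in $C^*$ or $D^*$. Otherwise $X^a\subset C$ and $X^b\subset D$ for sides $X^a,X^b$ of $X$. If $X^a=X^b$, it is contained in $E_1$. If $X^b=(X^a)^*$, then $C\cup D=\mathcal V$ and $E_2=\emptyset$, a contradiction. By symmetry $X$ is nested with $E_2$ too.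

So $X$ crosses at most as many of $E_1,E_2$ as of $C,D$. Moreover $X=C$ crosses $D$ but neither $E_1\subset C$ nor $E_2\subset C^*$. All these numbers being finite, $\chi(E_1)+\chi(E_2)<\chi(C)+\chi(D)=2\chi(C)$, against the minimality of $\chi(C)$. $\square$

## 10. The tree and the splitting

From the nested family we now build a tree, check that $G$ fixes nothing in it, and read off the splitting.

Let $C$ be as in Lemma 23, and let $\mathcal C=\{gC,gC^*:g\in G\}$, ordered by inclusion, with complementation as involution. A conflict is a pair of disjoint sets, and any two members are nested. For $p\in\mathcal V$ the set $\sigma_p=\{D\in\mathcal C:p\in D\}$ is an ultrafilter, and by Lemma 17(a) $\sigma_p,\sigma_q$ differ in finitely many elements. Let $T$ be the graph whose vertices are the ultrafilters on $\mathcal C$ differing from $\sigma_{o'}$ in finitely many elements, two being adjacent if they differ in exactly one pair $\{D,D^*\}$. Since $g\sigma_p=\sigma_{gp}$, $G$ acts on $T$.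

**Lemma 24.** $T$ is a tree. Each pair $\{D,D^*\}$ is flipped by exactly one edge, so $G$ has one orbit of unoriented edges. The edge of $\{C,C^*\}$ has stabilizer $\mathrm{Stab}\{C,C^*\}$, and the elements of it outside $G_C$ are exactly those inverting the edge.

*Proof.* $T$ is connected by Lemma 13(b). *At least one edge flips $\{D,D^*\}$:* take $p\in D$, $q\notin D$, and a path from $\sigma_p$ to $\sigma_q$. *At most one:* let $\{\sigma,\sigma'\}$ flip $\{D,D^*\}$. For each $X\in\mathcal C$ other than $D,D^*$, some side of $D$ is contained in a side $X^b$ of $X$, by nestedness. The one of $\sigma,\sigma'$ containing that side of $D$ cannot contain $(X^b)^*$, which is disjoint from it, so it contains $X^b$. Hence so does the other, as they differ only in $\{D,D^*\}$. So $\{\sigma,\sigma'\}$ is determined by $D$. Removing this edge separates the ultrafilters containing $D$ from those containing $D^*$. So every edge of the connected graph $T$ is a bridge, and $T$ is a tree. The edges correspond equivariantly to the pairs $\{D,D^*\}$, which $G$ permutes transitively. One endpoint of the edge of $\{C,C^*\}$ contains $C$ and the other $C^*$, which gives the last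 statement. $\square$

**Lemma 25.** $G$ fixes no vertex and no edge midpoint of $T$.

*Proof.* Suppose $G\sigma=\sigma$. Since $\sigma$ contains exactly one of $C,C^*$, no $g$ satisfies $gC=C^*$. After interchanging $C$ and $C^*$ we have $\sigma=\{gC^*:g\in G\}$. As $\sigma_{o'}\setminus\sigma$ is finite, $o'$ lies in finitely many translates $t_1C,\dots,t_nC$ of $C$. If $g\in C^\sharp$, then $go'\in C$, so $o'\in g^{-1}C=t_jC$ for some $j$, and $g\in G_Ct_j^{-1}$. So $C^\sharp$ is $G_C$-finite, against $C\in\mathcal F$. If $G$ fixes an edge midpoint, then, there being one edge orbit, $T$ has one edge and $|G:G_C|\le2$. Then $C^\sharp$ is $G_C$-finite, a contradiction. $\square$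

**End of the proof of Theorem B.** Suppose first that $G$ acts on $T$ without inversions. Then the stabilizer of the edge of $\{C,C^*\}$ is $G_C$, and by Bass–Serre theory $G=P*_{G_C}Q$ with $P,Q$ the stabilizers of its endpoints, or $G$ is an HNN extension with associated subgroup $G_C$. In the first case $P\neq G_C\neq Q$, since otherwise $G=Q$ or $G=P$ would fix a vertex, against Lemma 25. If there are inversions, subdivide all edges. Then $G$ acts without inversions, the half-edges form one orbit with stabilizers conjugate to $G_C$, and the two ends of a half-edge are in different orbits. So $G=P*_{G_C}\mathrm{Stab}\{C,C^*\}$ with $P$ the stabilizer of a vertex of $T$. It is nontrivial because $G$ fixes neither a vertex nor a midpoint. So $G$ splits over $G_C$ in all cases.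

Finally, for $\epsilon\in\delta C$, Lemma 16 and (5) give $G_C\sim G_\epsilon\le_vH^b$ for some $b\in G$. Conjugating the splitting by $b^{-1}$, $G$ splits over $K=b^{-1}G_Cb$, and $K\le_vH$, that is, $|K:K\cap H|<\infty$. This proves Theorem B. By Section 2 it proves Theorem A, and with it the conjecture, where $H'$ can be taken of the form $H\cap g^{-1}Hg$. $\square$

## 11. Cuts from splittings: Theorem C

Theorem B produces a splitting from a two-sided invariant set. Theorem C adds the way back, by reading such a set off the Bass–Serre tree.

**Proof of Theorem C, "if".** Theorem B applied to $L$ in place of $H$ gives a splitting over $K$ with $|K:K\cap L|<\infty$. As $K\cap L\le K\cap H$, also $|K:K\cap H|<\infty$.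

**Proof of Theorem C, "only if".** Let $G$ split over $K$ with $|K:K\cap H|<\infty$. Let $T$ be the Bass–Serre tree, with one edge orbit and an edge $e$ with stabilizer $K$ fixing both endpoints. Orient $e$, let $v$ be its terminal vertex, and let $T_\pm$ be the two components of $T$ minus the open edge $e$, with $v\in T_+$. Put
$$A=\{g\in G:gv\in T_+\}.$$

**Step 1: invariance and coboundary.** $K$ preserves $T_+$ and fixes $v$, so $KA=A=AK$. If $(g,s)\in\delta A$, then $e$ lies on the path $[gv,gsv]$, so $g^{-1}e$ is one of the finitely many edges of $[v,sv]$. For each such edge the possible $g$ form at most one coset $Kf$. There are finitely many $s$, so $\delta A$ is $K$-finite.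

**Step 2: $T_+$ and $T_-$ are unbounded.** It suffices to find an element translating a line: some translate of this line contains $e$, since there is one edge orbit, and the two ends of the line then lie in $T_+$ and $T_-$. In the amalgam case let $u,v$ be the endpoints of $e$, and take $a\in G_u\setminus K$, $b\in G_v\setminus K$. The fixed subtree of $a$ contains $u$ but not $e$, so it lies in the component of $T$ minus $e$ containing $u$. Likewise the fixed subtree of $b$ lies in the component containing $v$. So they are disjoint, and $ab$ translates a line by Lemma 1. In the HNN case there is a $G$-invariant orientation in which some edge goes from a vertex $v_0$ to $tv_0$, with $t$ the stable letter or its inverse. Its translates by the powers of $t$ form a path through the vertices $t^nv_0$. At each vertex one of the two edges ends and the other begins, and there are no loops, so the two edges differ. The path does not backtrack, hence it is a line, translated by $t$.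

**Step 3: neither $A$ nor $A^*$ is $K$-finite.** Every vertex of $T$ is an endpoint of some translate $ge$, which has $gv$ as an endpoint. So every vertex is within distance $1$ of $Gv$. A vertex of $T_\pm$ that is not an endpoint of $e$ has all its neighbors in $T_\pm$, so it is within distance $1$ of $Gv\cap T_\pm$. If $A$ (or $A^*$) were contained in $KF$ with $F$ finite, then $Gv\cap T_+$ (or $Gv\cap T_-$) would be contained in $KFv$. This set is bounded, since $K$ fixes $v$ and so $d(v,kfv)=d(v,fv)$. Then $T_+$ (or $T_-$) would be bounded, against Step 2.

**Step 4: passing to a subgroup of $H$.** Take $L=K\cap H$, which has finite index in $K$. Then $L\le H$, $LA=A=AL$, and $L$-finite means the same as $K$-finite. So $\delta A$ is $L$-finite and neither $A$ nor $A^*$ is $L$-finite. $\square$
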